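# Connected envy-free division of a graph up to a factor of three

## 1. Two agents on a three-legged star

Take a star with center $c$ and three legs. Think of the legs as intervals glued together at $c$, and of the whole star as a cake. Two agents want to divide it. Each must receive a connected piece, and the two pieces may share a few points, for example the center. Suppose first that both agents value the cake in the same way: each leg is worth $1/3$, spread uniformly.

How fair can we be? A connected piece that contains points other than $c$ on two different legs contains the path between them. So it contains $c$ and the beginnings of both legs. Both pieces cannot do this: together they would use the beginnings of four legs, all different because the pieces overlap in only finitely many points, and there are only three legs. So one of the pieces has points other than $c$ on at most one leg. It is worth at most $1/3$, and the other piece is worth at least $2/3$. Whoever gets the smaller piece sees the other piece as at least twice as valuable as her own. The factor $2$ is attained: one leg to one agent, two legs to the other.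

Now change the second agent: let her value legs $1$ and $2$ at $1/2$ each and leg $3$ at $0$. Give her leg $1$, and give legs $2$ and $3$ to the first agent. The first agent has $2/3$ and sees $1/3$; the second has $1/2$ and sees $1/2$. Nobody envies anybody.

So perfect envy-freeness can be impossible, and the geometry (where the graph branches) and the tastes (where the agents disagree) both matter. With many agents, a complicated graph and arbitrary tastes, does the unavoidable envy factor stay bounded, or can it grow? That is the question of this lecture.

## 2. Connected pieces, valuations, and $\alpha$-EF allocations

The cake is a finite connected graph $G$ with at least one edge. Each edge is viewed as a closed interval, so edges may be subdivided at will. Loops and parallel edges are allowed.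

**Definition (valuation).** Agent $i\in\{1,\dots,n\}$ has a nonnegative, additive, nonatomic measure $\mu_i$ on $G$ with $\mu_i(G)=1$. The measures of different agents need not be related.

We use the textbook fact that a finite measure is continuous along decreasing sequences. Since $\mu_i$ is nonatomic, points have measure $0$. Hence $\mu_i([x,y])\to 0$ when $y\to x$ inside an edge: these intervals shrink to the point $x$.

**Definition (allocation).** A connected allocation $(A_1,\dots,A_n)$ gives each agent $i$ a connected piece $A_i\subseteq G$. The pieces are pairwise disjoint except possibly at finitely many points, and they cover $G$.

**Definition ($\alpha$-EF).** For $\alpha\ge1$, an allocation is $\alpha$-EF if $\alpha\,\mu_i(A_i)\ge\mu_i(A_j)$ for all $i,j$.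

In the first example of Section 1, a $2$-EF allocation exists and no $\alpha$-EF allocation with $\alpha<2$ exists. In the second, a $1$-EF (envy-free) allocation exists.

The question is this: is there a constant $\alpha$, independent of the graph, of $n$, and of the valuations, such that a connected $\alpha$-EF allocation always exists? It is posed in "Approximate Envy-Freeness in Graphical Cake Cutting". The problem statement lists as known that for every $\varepsilon>0$ a $(3+\varepsilon)$-EF allocation exists for stars with arbitrary valuations, and a $(2+\varepsilon)$-EF allocation exists for general graphs with identical valuations; for stars with identical valuations, a $2$-EF allocation exists. It also lists an additive guarantee: for every connected graph and arbitrary valuations there is an allocation with $\mu_i(A_i)\ge\mu_i(A_j)-1/2$ for all $i,j$. Such an inequality does not bound the ratio. If agent $i$ values every piece at most $1/2$, it holds for her even when her own piece is worth $0$ to her.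

The answer is yes. These are the statements we shall prove.

**Theorem 1.** For every finite connected graph $G$ and all nonnegative, additive, nonatomic, normalized valuations $\mu_1,\dots,\mu_n$, a connected $3$-EF allocation exists.

The proof is a finite procedure with at most $3n-4$ steps when $n\ge2$.

**Theorem 2.** Theorem 1 holds for set functions $v_i\ge0$ on finite unions of closed subintervals of edges that satisfy: monotonicity; subadditivity, $v_i(A\cup B)\le v_i(A)+v_i(B)$; $v_i(\text{finite set})=0$; $v_i([x,y])\to0$ as $y\to x$ inside an edge; and $v_i(G)>0$.

An example that is not a measure is $v(A)=\max(\mu(A),\nu(A))$ for two different valuations $\mu,\nu$. It is subadditive because $\mu(A\cup B)\le\mu(A)+\mu(B)\le v(A)+v(B)$, and likewise for $\nu$. The other properties are inherited from $\mu$ and $\nu$.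

**Theorem 3.** For every $n\ge2$ there is an instance (identical valuations on a star) with no $\alpha$-EF allocation for any $\alpha<2$. So the best universal constant lies in $[2,3]$. For $n=2$ it is exactly $2$.

These notes do not determine the exact constant for general $n$.

**Theorem 4.** Suppose the pieces must be pairwise disjoint as point sets. Let $\Delta$ be the maximum degree of $G$ and $D=\max(2,\Delta)$. Then a $D$-EF allocation exists. For each $\Delta\ge2$ some instance of maximum degree $\Delta$ admits nothing better than $(\Delta-1)$-EF. So in this stricter model no constant independent of $\Delta$ exists.

The case $n=1$ is trivial throughout (the single agent takes everything), so let $n\ge2$ from now on.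

## 3. Cutting the graph open into a tree

**Purpose.** Cycles only give more freedom, so we remove them. We open every cycle at a vertex, divide the resulting tree, and glue back.

Fix a spanning tree of $G$. For every non-tree edge $e$ with ends $u,v$ (possibly $u=v$), detach $e$ from $v$ and give it a new endpoint $v_e$ of degree $1$. The result is the spanning tree with extra pendant edges, so it is a finite tree $T$ with at least one edge. Let $\pi:T\to G$ be the map that identifies each $v_e$ with $v$.

For example, let $G$ be a triangle with vertices $a,b,c$ and spanning tree $\{ab,bc\}$. Detaching $ca$ from $a$ gives the path $a,b,c,a'$, and $\pi$ glues $a'$ to $a$.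

The map $\pi$ is continuous and surjective. Let $Z\subseteq G$ be the finite set of vertices at which some edge was detached. Every point outside $Z$ has exactly one preimage. Therefore:

* connected sets map to connected sets, by continuity;
* coverings of $T$ map to coverings of $G$, by surjectivity;
* if $A\cap B$ is finite, then $\pi(A)\cap\pi(B)\subseteq\pi(A\cap B)\cup Z$ is finite, because a point outside $Z$ that lies in both images has a single preimage, and this preimage lies in both $A$ and $B$.

Put $v_i(A)=\mu_i(\pi(A))$. If we find subtrees $S_1,\dots,S_n$ of $T$ that cover $T$, meet pairwise in finite sets, and satisfy $3v_i(S_i)\ge v_i(S_j)$ for all $i,j$, then the pieces $\pi(S_i)$ form a connected $3$-EF allocation of $G$. So we work in $T$. We shall use only these four properties of $v=v_i$: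

* **(M)** $A\subseteq B$ implies $v(A)\le v(B)$;
* **(S)** $v(A\cup B)\le v(A)+v(B)$;
* **(C)** $v(\text{finite set})=0$, and $v([x,y])\to0$ as $y\to x$ within an edge;
* **(P)** $v(T)>0$.

They hold here: $\pi$ respects inclusions and unions, it maps finite sets to finite sets and subintervals of edges to subintervals of edges, and $v(T)=\mu_i(G)=1$.

**Definition (subtree).** A *subtree* is a closed connected subset $S\subseteq T$ with more than one point.

A connected subset of a tree contains the path between any two of its points, so $S$ meets each edge of $T$ in a closed interval, a point, or not at all. After finitely many subdivisions, $S$ is therefore a graph-theoretic tree with at least one edge. For instance, in a star, half of leg $1$ together with all of leg $2$ is a subtree.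

**Definition (split).** A *split* of a subtree $S$ is a pair of subtrees $X,Y$ with $X\cup Y=S$ and $|X\cap Y|=1$.

For the three-legged star, (leg $1$, legs $2$ and $3$) is a split with common point $c$.

## 4. Splitting a tree so that both parts keep a third

**Purpose.** We need a way to divide one piece between two agents. On an interval one can halve a piece; on a tree one cannot. By Section 1, every split of the three-legged star with equal legs has a part worth at most $1/3$. The lemma says that a third is always possible.

**Lemma.** Let $v$ satisfy (M), (S), (C), and let $S$ be a subtree with $m=v(S)>0$. Then $S$ has a split $(X,Y)$ with $v(X)\ge m/3$ and $v(Y)\ge m/3$.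

*Proof.* Let $t=m/3$.

**Step 1: coordinates on the tree.** View $S$ as a graph-theoretic tree and root it at a leaf $r$; let $e_0$ be the edge at $r$. For $x\in S$ let $S_x$ be the set of points $y\in S$ such that $x$ lies on the path from $r$ to $y$ (everything "at or below" $x$). For an edge $e=[u,w]$ with $u$ nearer to $r$, let $B_e=e\cup S_w$, the branch hanging from $u$ through $e$. In particular $B_{e_0}=S$.

**Step 2: when the remainder is closed and connected.** We shall cut off a part $X$ below some point $p$ and want the rest to be connected. Suppose $p\in X\subseteq S$, the set $X\setminus\{p\}$ is open in $S$ and does not contain $r$, and
$$S_z\subseteq X\setminus\{p\}\quad\text{for every } z\in X\setminus\{p\}.\tag{1}$$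
Put $Y=(S\setminus X)\cup\{p\}=S\setminus(X\setminus\{p\})$. Then $X\cup Y=S$, $X\cap Y=\{p\}$, and $Y$ is closed and connected. It is closed as the complement of an open set. It contains $r$. Let $y\in Y$. If the path from $r$ to $y$ contained a point $z\in X\setminus\{p\}$, then $y\in S_z\subseteq X\setminus\{p\}$ by (1), a contradiction. So every point of $Y$ is joined to $r$ inside $Y$.

**Step 3: a lowest heavy branch.** We look for the place where value first accumulates to $t$. Since $v(B_{e_0})=3t\ge t$, some edge $e$ has $v(B_e)\ge t$. Among these finitely many edges choose $e=[u,w]$ at maximal distance from $r$. Every edge $e'\neq e$ of $B_e$ lies below $e$, so $v(B_{e'})<t$. Two cases remain, according to whether the threshold is crossed inside $e$ or at the vertex $w$.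

**Step 4 (Case A): $v(S_w)<t$.** This includes the case that $w$ is a leaf, since then $S_w=\{w\}$ has value $0$. We move a cut point along $e$. For $x\in e$ let $f(x)=v([x,w]\cup S_w)$. By (M) and (S), $|f(x)-f(x')|\le v([x,x'])$, so $f$ is continuous by (C). Moreover $f(u)=v(B_e)\ge t$ and $f(w)=v(S_w)<t$. By the intermediate value theorem there is $x\in e$, $x\ne w$, with $f(x)=t$. Let
$$X=[x,w]\cup S_w,\qquad Y=(S\setminus X)\cup\{x\}.$$
The set $X$ is closed, connected, and has more than one point. Step 2 applies with $p=x$. Indeed $X\setminus\{x\}$ consists of the half-open interval from $x$ (excluded) to $w$ and of everything below $w$, which is open in $S$. It does not contain $r$: we have $r\notin S_w$ because $w\ne r$, and $r$ can lie on $e$ only as $u$, which is not in $X\setminus\{x\}$. Finally, everything below a point of $X\setminus\{x\}$ is in $X\setminus\{x\}$.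

It remains to see that $Y$ is not a single point. Since $v(X)=t<3t=v(S)$, we have $X\neq S$. So the case $e=e_0$, $x=u=r$ is excluded, because there $X=B_{e_0}=S$. If $x\ne u$, then $Y\supseteq[u,x]$. If $x=u$, then $u\ne r$ (the leaf $r$ lies on no edge but $e_0$), and $Y$ contains the edge above $u$. So $(X,Y)$ is a split, $v(X)=t$, and by (S) $v(Y)\ge v(S)-v(X)=2t$.

**Step 5 (Case B): $v(S_w)\ge t$.** No cut inside $e$ is needed; we collect branches at $w$ until they are worth $t$. Since $v(\{w\})=0$, $w$ is not a leaf. So $S_w=B_{e_1}\cup\dots\cup B_{e_k}$, where $e_1,\dots,e_k$ are the edges directly below $w$, and $v(B_{e_l})<t$ for all $l$ by Step 3. Let $j$ be minimal with $v(B_{e_1}\cup\dots\cup B_{e_j})\ge t$, and let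
$$X=B_{e_1}\cup\dots\cup B_{e_j},\qquad Y=(S\setminus X)\cup\{w\}.$$
Each branch alone is worth less than $t$, so $j\ge2$. By minimality and (S),
$$t\le v(X)\le v(B_{e_1}\cup\dots\cup B_{e_{j-1}})+v(B_{e_j})<2t.$$
The set $X$ is a subtree. Step 2 applies with $p=w$: the set $X\setminus\{w\}$ is a union of branches without their top point $w$, so it is open in $S$, contains with every point everything below it, and does not contain $r$. The set $Y$ contains $e$, so it is not a single point. Thus $(X,Y)$ is a split, and by (S) $v(Y)\ge3t-v(X)>t$. $\blacksquare$

## 5. Cut and choose, and the identical case

The lemma already settles two cases.

**Two agents.** Split $T$ by the Lemma into $X,Y$, each worth at least $1/3$ to agent $1$. By additivity each is worth at most $2/3$ to her. Agent $2$ takes the part she prefers and does not envy. Agent $1$ has at least $1/3$ and sees at most $2/3$. So for $n=2$ a $2$-EF allocation exists on every connected graph. (Additivity is used here, to pass from "at least $1/3$" to "at most $2/3$".)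

**Identical valuations $v$.** Start with the single piece $T$ and repeatedly split a most valuable piece by the Lemma, until there are $n$ pieces. Throughout, the smallest value is at least one third of the largest. To see this, let $M$ be the largest value before a split. Afterwards the largest value is at most $M$ by (M), the two new pieces are worth at least $M/3$, and the untouched pieces were worth at least $M/3$ already. So the result is $3$-EF.

In both cases one keeps, for each agent, the inequality "the largest piece is at most three times my own". The task is to keep it for $n$ agents who disagree.

## 6. Inserting agents one at a time, and a loss of $2^{n-2}$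

A natural plan combines the two cases. Let the agents enter one by one. Agent $i$ arrives, goes to the piece she likes best, and splits it into two parts that are good for her. The current owner keeps the part she prefers, and agent $i$ gets the other part. The owner keeps at least half of her value, and the newcomer has at least a third of what was the largest piece in her eyes.

The plan fails because the same owner can be visited again and again while a large piece elsewhere stays intact. Let $G$ be the interval $[0,1]$. Let agent $1$ be uniform on $[0,1]$, and for $j\ge2$ let agent $j$ be uniform on $[0,2^{-(j-2)}]$. Suppose that before agent $j$ enters, agent $1$ owns $[0,2^{-(j-2)}]$; for $j=2$ this is the whole cake. Then agent $j$ values only this piece. She halves it at $2^{-(j-1)}$. Both halves are equal to agent $1$; say she keeps the left one, $[0,2^{-(j-1)}]$. So the supposition holds for $j+1$ as well. After all $n$ agents have entered, agent $1$ owns $[0,2^{-(n-1)}]$, while agent $2$ still owns $[1/2,1]$. In agent $1$'s eyes the ratio is $2^{n-2}$.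

The exact defect is that the owner has to accept the split even when both parts are too small for her, compared with the other pieces on the table. She must be allowed to refuse. But if she refuses, where does the newcomer go?

## 7. Personal weights, splits, and takeovers

The way out is as follows. Give every agent her own unit of value, such that in her units every piece is worth at most $3$ and her own piece is worth at least $1$. Let an owner accept a split only if one of the two parts is worth at least $1$ to her. If neither part is, then her whole piece is worth less than $2$ to her. The newcomer, who values this piece at $3$ in her own units, takes it over *entirely*, and the old owner goes back to the queue with nothing. This looks as if it might cycle. It does not, because an owner whose piece is worth at least $2$ to her can never be evicted: in any split one of the parts is worth at least $1$ to her, by (S). So a takeover turns an insecure ownership into a secure one.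

**Definition (state).** A *state* consists of

* subtrees $S_1,\dots,S_N$ with $1\le N\le n$, covering $T$ and pairwise intersecting in finite sets;
* distinct *owners* $o(1),\dots,o(N)$ among the agents (an agent who owns nothing is *free*);
* weights $w_1,\dots,w_n>0$;

such that
$$w_i\,v_i(S_j)\le3\quad\text{for all agents } i \text{ and all } j,\tag{I1}$$
$$w_{o(j)}\,v_{o(j)}(S_j)\ge1\quad\text{for all } j.\tag{I2}$$

For example, on the interval with two uniform agents, the pieces $[0,\tfrac12],[\tfrac12,1]$ owned by agents $1,2$ and the weights $w_1=w_2=3$ form a state: every piece has weighted value $\tfrac32$ for both. With $w_1=w_2=1$ they do not, since (I2) fails.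

We now prove Theorem 1 for $T$, using only (M), (S), (C), (P).

**Step 1: a state to start from.** Let $N=1$, $S_1=T$, $o(1)=1$, and $w_i=1/v_i(T)$ for all $i$, which is possible by (P). All weighted values of $T$ are $1$, so (I1) and (I2) hold.

**Step 2: a state with $N=n$ gives a $3$-EF allocation.** Here every agent $i$ owns exactly one piece $A_i$. By (I2), $v_i(A_i)\ge1/w_i$. By (I1), $v_i(A_j)\le3/w_i$ for all $j$. Hence $3v_i(A_i)\ge v_i(A_j)$.

**Step 3: one move, when $N<n$.** The aim is to pass to another state. Since there are only $N<n$ owners, there is a free agent; choose one and call her $i$.

*Resetting her weight.* By (P) and (S), $0<v_i(T)\le\sum_jv_i(S_j)$, so $M=\max_jv_i(S_j)>0$. Replace $w_i$ by $3/M$. Then (I1) holds for $i$. Condition (I2) does not involve $w_i$, because $i$ owns nothing. So we still have a state.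

*Proposing a split.* Let $P$ be a piece with $v_i(P)=M$, so $w_iv_i(P)=3$, and let $k$ be its owner. The Lemma, applied to $v_i$ and $P$, gives a split $(X,Y)$ of $P$ with $v_i(X),v_i(Y)\ge M/3$, that is,
$$w_iv_i(X)\ge1,\qquad w_iv_i(Y)\ge1.\tag{2}$$

*Move (a), split.* Suppose $w_kv_k(X)\ge1$ or $w_kv_k(Y)\ge1$. By symmetry say $w_kv_k(X)\ge1$. Replace $P$ by the two pieces $X$, owned by $k$, and $Y$, owned by $i$. The new pieces still cover $T$. They meet each other in one point and meet the other pieces in subsets of finite sets. The owners are distinct. Condition (I1) persists by (M), since $X,Y\subseteq P$. Condition (I2) holds for $X$ by assumption, for $Y$ by (2), and for the other pieces as before. The number $N$ has increased by $1$.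

*Move (b), takeover.* Otherwise $w_kv_k(X)<1$ and $w_kv_k(Y)<1$, and by (S)
$$w_kv_k(P)\le w_kv_k(X)+w_kv_k(Y)<2.\tag{3}$$
Leave the partition as it is, make $i$ the owner of $P$, and make $k$ free. Pieces and weights are unchanged, so (I1) holds. Condition (I2) holds for $P$ because $w_iv_i(P)=3\ge1$.

**Step 4: the procedure stops.** Call a piece *secure* if its owner's weighted value of it is at least $2$. Let $\rho$ be the number of secure pieces and
$$\Phi=2N+\rho .$$
In a move, only the weight of the free agent $i$ changes, and she owns nothing at that time. So no piece other than $P$ and its parts changes its status.

* In a takeover, $N$ is unchanged. By (3), $P$ was not secure; afterwards it is, since $w_iv_i(P)=3\ge2$. So $\Phi$ increases by exactly $1$.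
* In a split, $N$ increases by $1$. The number $\rho$ decreases by at most $1$, because at worst $P$ was secure and neither $X$ nor $Y$ is. So $\Phi$ increases by at least $2-1=1$.

In the initial state $N=1$ and $\rho=0$, because $T$ has weighted value $1$ for its owner. Hence $\Phi=2$. A move is made only when $N\le n-1$, and at such a time
$$\Phi\le2N+N=3N\le3n-3.$$
If $t\ge1$ moves are made, then just before the last one $\Phi\ge2+(t-1)$. So $2+(t-1)\le3n-3$, that is, $t\le3n-4$. The procedure stops, and it can only stop with $N=n$. By Step 2 the result is a $3$-EF division of $T$. By Section 3, applying $\pi$ gives a connected $3$-EF allocation of $G$. This proves Theorem 1. $\blacksquare$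

**A run of the procedure.** Take the first three agents of Section 6: agents $1$ and $2$ are uniform on $[0,1]$, and agent $3$ is uniform on $[0,\frac12]$. For the splits we use midpoints, which satisfy (2). Initially agent $1$ owns $[0,1]$, $w_1=1$, and $\Phi=2$.

1. Free agent $2$ sets $w_2=3$ and proposes $[0,\frac12],[\frac12,1]$. To agent $1$ both parts are worth $\frac12<1$, so agent $2$ takes over $[0,1]$, with weighted value $3$. Now $N=1$, $\rho=1$, $\Phi=3$.
2. Free agent $3$ sets $w_3=3$. She values only $[0,\frac12]$, so her midpoint is $\frac14$, and she proposes $[0,\frac14],[\frac14,1]$. To agent $2$ these are worth $\frac34$ and $\frac94$. So agent $2$ keeps $[\frac14,1]$, and agent $3$ gets $[0,\frac14]$, with weighted value $\frac32$. Now $N=2$, $\rho=1$, $\Phi=5$.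
3. Free agent $1$ sees values $\frac14$ and $\frac34$. She sets $w_1=3/\frac34=4$ and proposes $[\frac14,\frac58],[\frac58,1]$. To agent $2$ each is worth $3\cdot\frac38=\frac98\ge1$. So agent $2$ keeps $[\frac14,\frac58]$, and agent $1$ gets $[\frac58,1]$, with weighted value $\frac32$. Now $N=3$, $\rho=0$, $\Phi=6$.

Three moves were made; the bound is $3n-4=5$. Agents $1$ and $2$ hold $\frac38$ and see nothing larger. Agent $3$ holds $\frac12$ and sees $\frac12$ and $0$. The result is even envy-free.

## 8. Valuations that are only subadditive

**Proof of Theorem 2.** The Lemma and Section 7 used only (M), (S), (C), (P). They evaluated the $v_i$ only on closed sets that are finite unions of closed subintervals of edges, possibly degenerate. So it suffices that the compositions $A\mapsto v_i(\pi(A))$ have the four properties on $T$.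

Monotonicity passes through $\pi$ because $A\subseteq B$ implies $\pi(A)\subseteq\pi(B)$. Subadditivity passes because $\pi(A\cup B)=\pi(A)\cup\pi(B)$. Property (C) passes because $\pi$ maps finite sets to finite sets and subintervals of edges to subintervals of edges. Property (P) holds because $\pi(T)=G$ and $v_i(G)>0$. $\blacksquare$

## 9. The star with $2n-1$ legs

**Proof of Theorem 3.** **Purpose of the instance.** We extend the count of Section 1 to $n$ agents: there should be too few legs for every piece to reach into two of them.

Take a star with center $c$ and $2n-1$ legs. Let all agents have the same valuation $\mu$, uniform on each leg, with each leg worth $\beta=1/(2n-1)$. Consider any connected allocation. Say that a piece *claims* a leg if it contains all points $\ne c$ of some nondegenerate initial segment of that leg at $c$. Two pieces that claim the same leg would have infinitely many common points. So each leg is claimed by at most one piece.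

A connected piece that contains points $\ne c$ of at least two legs contains the paths joining them through $c$, so it claims at least two legs. If all $n$ pieces did so, at least $2n$ legs would be claimed, but there are only $2n-1$. So some piece $A_j$ has points $\ne c$ in at most one leg, and $\mu(A_j)\le\beta$. The other $n-1$ pieces cover the rest, so their total value is at least $1-\beta=2(n-1)\beta$. One of them is therefore worth at least $2\beta$. If the allocation is $\alpha$-EF, then
$$\alpha\beta\ge\alpha\mu(A_j)\ge2\beta>0,$$
so $\alpha\ge2$. Hence no $\alpha<2$ is possible.

Together with Theorem 1, the best universal constant lies in $[2,3]$. For $n=2$, cut and choose (Section 5) gives a $2$-EF allocation for every connected graph and all valuations, so there the constant is exactly $2$. $\blacksquare$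

## 10. Pieces with no common point

In the allocations above, several pieces may meet in a branch vertex. Theorem 4 describes what happens if this is forbidden. On a three-legged star the center must then belong to one piece only. More generally, Case B of the Lemma is no longer available as it stands: it cuts at $w$, and both parts may have several branches at $w$. The part that loses the point $w$ would fall apart. The remedy is to let the part that loses the cut point have only *one* edge there, and this costs a factor depending on the degree.

**Proof of Theorem 4, existence.** For $n=1$ take the whole graph; let $n\ge2$. Detaching edge ends does not raise degrees, and the new vertices $v_e$ have degree $1$. So every vertex of $T$ has degree at most $D$, and the same holds in every subtree, including at subdivision points, because $D\ge2$.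

**Step 1: pieces without some leaves.** A *piece* is now a set $S\setminus F$ with $S$ a subtree and $F$ a set of leaves of $S$. It is connected, because removing leaves does not disconnect a tree, and it is nonempty. Its value is $v(S)$, since finite sets have value $0$. For example, an edge without one or both of its endpoints is a piece. We start with the piece
$$T\setminus\{v_e: e\text{ a non-tree edge}\},$$
on which $\pi$ is a continuous bijection onto $G$. So disjoint connected pieces that partition this set map to disjoint connected pieces that partition $G$, and values are preserved.

**Step 2: splitting with the factor $D$.** The claim is that a piece $S\setminus F$ with $m=v(S)>0$ is the disjoint union of two pieces whose values are at least $m/D$. Let $t=m/D$. Since $D\ge2$, $t<m$. Root $S$ at a leaf $r$ as in the Lemma. Since $v(B_{e_0})=m\ge t$, we can choose as in Step 3 of the Lemma an edge $e=[u,w]$ with $v(B_e)\ge t$ and $v(B_{e'})<t$ for all edges $e'\ne e$ of $B_e$.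

*Case A: $v(S_w)<t$.* As in the Lemma, there is $x\in e$, $x\ne w$, such that $X=[x,w]\cup S_w$ has $v(X)=t$. Because $t<m$, we have $X\ne S$. The same argument as there shows that $Y=(S\setminus X)\cup\{x\}$ is a subtree with $X\cap Y=\{x\}$. By (S), $v(Y)\ge Dt-t=(D-1)t\ge t$. Give $x$ to $Y$ only. The point $x$ is a leaf of $X$, because only $[x,w]$ leaves $x$ inside $X$. Also $x\notin F$: either $x$ is interior to $e$, or $x=u\ne r$, and then $u$ has an edge above it as well as $e$. In both cases $x$ is not a leaf of $S$.

*Case B: $v(S_w)\ge t$.* Then $w$ is not a leaf of $S$, so $w\notin F$. Take all of $X=S_w$ this time. It is the union of the branches at the edges directly below $w$. There are at most $D-1$ of them, because $w$ has degree at most $D$ and $e$ lies above it. Each is worth less than $t$. So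
$$t\le v(X)<(D-1)t.$$
(In particular this case does not occur for $D=2$.) Step 2 of the Lemma applies with $p=w$: $S_w\setminus\{w\}$ is open in $S$, does not contain $r$, and contains with every point everything below it. So $Y=(S\setminus X)\cup\{w\}$ is closed and connected with $X\cap Y=\{w\}$. It contains $e$, so it is a subtree, and $v(Y)\ge Dt-v(X)>t$. Give $w$ to $X$ only. The point $w$ is a leaf of $Y$, since only $e$ remains there.

In both cases, let $q$ be the common point of $X$ and $Y$. Every $f\in F$ differs from $q$, so it lies in exactly one of $X,Y$. It is a leaf of that subtree, because it has degree $1$ in $S$ and the subtree contains $f$ and further points. So removing from $X$ and from $Y$ the points of $F$ they contain, and removing $q$ from the part that does not get it, leaves two pieces. They are disjoint, their union is $S\setminus F$, and their values $v(X),v(Y)$ are at least $m/D$.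

**Step 3: the procedure with $D$ in place of $3$.** A state now has pairwise disjoint pieces $S_j\setminus F_j$ that partition the initial piece of Step 1. Condition (I1) reads $w_iv_i(S_j)\le D$, and (I2) is unchanged. Start with $N=1$, owner $1$, and $w_i=1/v_i(T)$; all weighted values are $1\le D$. In a move, a free agent $i$ sets $w_i=D/M$ with $M=\max_jv_i(S_j)>0$, picks a piece $P$ with $v_i(P)=M$ and owner $k$, and splits it by Step 2 into two disjoint pieces, each of weighted value at least $1$ to her. If one of the two has weighted value at least $1$ to $k$, then $k$ keeps it and $i$ gets the other. Otherwise $w_kv_k(P)<2$ by (S), and $i$ takes over $P$, which has weighted value $D\ge1$ to her. As in Section 7, both moves lead to states.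

Let $\rho$ again count the pieces whose owner's weighted value is at least $2$, and let $\Phi=2N+\rho$. In a takeover, $P$ did not count before, and it counts afterwards because $D\ge2$. So $\Phi$ increases by $1$. In a split, $\Phi$ increases by at least $2-1=1$. The bounds $\Phi=2$ at the start and $\Phi\le3n-3$ before every move hold as before. So the procedure stops after at most $3n-4$ moves, with $N=n$. Then $v_i(A_i)\ge1/w_i$ and $v_i(A_j)\le D/w_i$, so $D\,v_i(A_i)\ge v_i(A_j)$ for all $i,j$. Applying $\pi$ gives a $D$-EF allocation of $G$ into pairwise disjoint connected pieces.

**Proof of Theorem 4, lower bound.** Take $n=2$ and a star with $\Delta\ge2$ legs, each worth $1/\Delta$ to both agents, spread uniformly. Exactly one of the two disjoint pieces contains the center. The other is connected and misses the center, so it lies in one leg and is worth at most $1/\Delta$. The first piece is therefore worth at least $1-1/\Delta$. If the allocation is $\alpha$-EF, the owner of the second piece gives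
$$\alpha\cdot\frac1\Delta\ge1-\frac1\Delta,\qquad\text{that is,}\qquad\alpha\ge\Delta-1.$$
Since $\Delta$ is arbitrary, no constant independent of $\Delta$ works when shared points are forbidden. $\blacksquare$
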